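# Counting the runs of a two-way automaton: the information rate is computable

All logarithms are base 2, with the convention $\log 0=0$. Alphabets are finite and nonempty.

## 1. The supremum of the fixed-input rates

A **two-way nondeterministic finite automaton** (2NFA) is $M=(Q,\Sigma,\delta,q_0,F)$ with finite state set $Q$, input alphabet $\Sigma$, initial state $q_0$, accepting states $F\subseteq Q$ and transition relation
$$\delta\subseteq Q\times(\Sigma\cup\{\vdash,\dashv\})\times Q\times\{-1,0,+1\}.$$
On an input $w\in\Sigma^+$ the tape holds $\vdash w\dashv$, in positions $0,\dots,|w|+1$. A configuration is a pair (state, head position), and $M$ starts in $q_0$ on the first symbol of $w$, at position $1$. A transition $(q,a,q',d)$ may be applied in state $q$ when reading $a$; then $M$ enters $q'$ and moves the head by $d$. The head never leaves the tape. A **computation** is a finite sequence $C_0,\dots,C_n$ ($n\ge0$) of configurations that starts in the initial one and follows transitions. Its **run** is the state sequence $s_0s_1\cdots s_n$, which is accepting if $s_n\in F$. Let $L_{\mathrm{run},M}\subseteq Q^*$ be the set of all accepting runs over all inputs $w\in\Sigma^+$.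

For a language $L$ with $S_n(L)$ words of length $n$, the **information rate** is
$$\lambda_L=\limsup_{n\to\infty}\frac{\log S_n(L)}n .$$
We ask whether there is a single algorithm that receives a 2NFA $M$ and a rational $\varepsilon>0$ and outputs a rational within $\varepsilon$ of $\lambda=\lambda_{L_{\mathrm{run},M}}$. We ask it for all 2NFAs, and for those with $|\Sigma|=1$. The question is taken from the volume "Emergence, Complexity and Computation ECC" (doi:10.1007/978-3-319-09039-9).

A run with $n$ transitions is a word of length $n+1$. Since $\log S_n\le n\log|Q|$, a shift of the length by a constant does not change the limsup, so we count runs by their number $n$ of transitions.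

Here is the answer one would first guess. Fix $w$. There are only $|Q|(|w|+2)$ configurations, so the accepting runs on $w$ form a regular language: take configurations as the states of an NFA that reads the state being entered. The rate $\lambda_w$ of this language is computable by the textbook method (determinize, trim, take the logarithm of the spectral radius; a finite language has rate $0$). Every run is a run on some $w$, so the guess is
$$\lambda\overset{?}{=}\sup_{w}\lambda_w .$$

**Example 1 (staying).** Let $\Sigma=\{a\}$, $Q=F=\{y,z\}$, $q_0=y$, and transitions $(p,a,p',0)$ for all $p,p'\in Q$. The head stays on the first letter, and there are $2^n$ runs with $n$ transitions on every input. So $\lambda_w=1$ for every $w$, and $\lambda=1$. The guess is right.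

**Example 2 (marching).** Replace the move $0$ by $+1$, with no transition on the endmarkers. On $w=a^l$ a computation has at most $l$ transitions, so the set of runs is finite and $\lambda_w=0$. But for every $n$ there are $2^n$ runs with $n$ transitions (take $l\ge n$), so $\lambda=1$. The guess is wrong.

One sees where the argument breaks. It is true that the runs with $n$ transitions are the union over $w$ of those on $w$, and up to length $n$ there are few relevant $w$ when $|\Sigma|=1$. But $\lambda_w$ describes the runs on $w$ only when $n$ is large compared with the number of configurations, and here the relevant $n$ are comparable with $|w|$.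

In Example 2 no configuration is visited twice. This suggests an amended guess. For $K\ge1$ let $\lambda_{(K)}$ be the rate of the runs of accepting computations, on arbitrary inputs, that visit each configuration at most $K$ times. In Example 2, $\lambda_{(1)}=1$. In Example 1 only the two configurations at position $1$ occur, so a computation with at most $K$ visits to each has at most $2K$ configurations, and $\lambda_{(K)}=0$ for all $K$. The amended guess is $\lambda=\max(\sup_w\lambda_w,\sup_K\lambda_{(K)})$. It is correct (Theorem 2 below), but it is not an algorithm: the rates on the right are lower bounds for $\lambda$, and nothing in the formula says how far a given lower bound is from $\lambda$. Two more examples show what an algorithm has to cope with.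

**Example 3 (a non-regular run set of rate 0).** Let $\Sigma=\{a\}$, $Q=\{\mathsf r,\mathsf l\}$, $q_0=\mathsf r$, $F=\{\mathsf r\}$, with transitions $(\mathsf r,a,\mathsf r,+1)$, $(\mathsf r,\dashv,\mathsf l,-1)$, $(\mathsf l,a,\mathsf l,-1)$, $(\mathsf l,\vdash,\mathsf r,+1)$. On $a^l$ put $L=l+1\ge2$. State $\mathsf r$ holds at positions $1,\dots,l+1$, then $\mathsf l$ at positions $l,\dots,0$, and so on. So the accepting runs are the prefixes of $\mathsf r^L\mathsf l^L\mathsf r^L\mathsf l^L\cdots$ that end in $\mathsf r$. Intersecting with $\mathsf r^+\mathsf l^+\mathsf r$ leaves $\{\mathsf r^L\mathsf l^L\mathsf r:L\ge2\}$, so the run set is not regular. A run of length $n$ is $\mathsf r^n$ or is determined by some $L<n$, so there are at most $n$ of them and $\lambda=0$.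

**Example 4 (a supremum that is not attained).** Let $Q=F=\{r,r',s,s'\}$, $q_0=r$, $\Sigma=\{a\}$. On $a$, each of $r,r'$ may go to $r$ or $r'$ with move $+1$, and each of $s,s'$ to $s$ or $s'$ with move $-1$. On $\dashv$, $r$ and $r'$ go to $s$ with move $-1$; on $\vdash$, $s$ and $s'$ go to $r$ with move $+1$. On $a^l$ a round trip has $2(l+1)$ transitions, of which the $2l$ that read letters are binary choices. Hence $\lambda_w=l/(l+1)<1$, with supremum $1$. As no configuration has more than two successors, $\lambda\le1$, so $\lambda=1$.

## 2. Statements, with labels instead of states

It costs nothing to separate what is counted from the states. Let $\omega:\delta\to O$ be a labelling of transitions by a finite nonempty alphabet $O$. The **label word** of a computation with $n$ transitions is its sequence of labels in $O^n$. Let $S_n$ be the number of distinct label words of accepting computations with $n$ transitions, over all $w\in\Sigma^+$, and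
$$\lambda=\limsup_{n\to\infty}\frac1n\log S_n .$$
The question is the case $O=Q$, $\omega(q,a,q',d)=q'$: a run $s_0s_1\cdots s_n$ has $s_0=q_0$ and label word $s_1\cdots s_n$. Neither the head moves nor the input letters are assumed visible in the label word. The rates $\lambda_w$ and $\lambda_{(K)}$ are defined for label words in the same way.

**Theorem 1.** There is an algorithm which, given a labelled 2NFA $(M,\omega)$ and a rational $\varepsilon>0$, outputs a rational within $\varepsilon$ of $\lambda$. In particular $\lambda_{L_{\mathrm{run},M}}$ is computable over all 2NFAs and over unary 2NFAs. The running time can be made $2^{\mathrm{poly}(|Q|,|\Sigma|,|O|,1/\varepsilon)}$ (plus the time to read $\varepsilon$).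

**Theorem 2.** $\displaystyle \lambda=\max\Bigl(\sup_{w\in\Sigma^+}\lambda_w,\ \sup_{K\ge1}\lambda_{(K)}\Bigr).$

**Theorem 3.** There is no algorithm which, given a 2NFA $M$ and an integer $D\ge2$, decides whether $\lambda_{L_{\mathrm{run},M}}\le\frac12\log D$.

So the pessimistic guess about two-way machines is right for exact comparison and wrong for approximation. Theorem 3 uses unrestricted alphabets and a known undecidability theorem; whether the exact comparison is decidable for unary alphabets is not settled by this argument.

**Normalization.** The purpose is to start at the left end of the tape. Add states $q_{\rm in},q_c\notin F$ and transitions $(q_{\rm in},\vdash,q_c,+1)$ and $(q_c,a,q_0,0)$ for $a\in\Sigma$, with arbitrary labels, the label of the latter being the same for all $a$. Start in $q_{\rm in}$ on $\vdash$, and allow all $w\in\Sigma^*$. For the empty input the machine is stuck in $q_c$ on $\dashv$, so there is no accepting computation. For $w\ne$ the empty word, the accepting computations are the old ones preceded by two forced steps with fixed labels. So $S_n$ is shifted by $2$, and $\lambda$ is unchanged. From now on $M$, with state set $Q$, has this form.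

## 3. Why cells are too small, and why letters cannot be frozen

A sensible first plan is the crossing-sequence method. Describe a computation column by column, recording for each cell the list of visits to it. Neighboring columns must match, so if each cell is visited at most $K$ times, a finite automaton reading columns from left to right can check everything. Three obstacles appear.

*Unbounded visits.* In Example 1 the whole rate sits on one cell, visited arbitrarily often. Truncating at $K$ visits gives rate $0$ for every $K$.

*The path carries information.* A list of columns fixes the head's path in all detail, and there may be exponentially many paths. Summing over paths would count a label word several times, since the same word may come from different paths. Keeping only the best path loses too much: when $O=Q$, a path given transition by transition, with its states, determines its label word, so the best single path gives one word, for every machine. Example 2 has rate $1$, yet each path contributes one word.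

*Unknown letters.* To treat unbounded visits one would like to cut out loops of the computation and charge each of them at the best rate available on a fixed input. But the input is not known.

**Example 5 (shared letters).** Let $\Sigma=\{a,b\}$, $Q=\{p,p_a,p_b\}$, $q_0=p$, $F=\{p\}$, with transitions $(p,a,p_a,0)$, $(p_a,a,p,0)$, $(p,b,p_b,0)$, $(p_b,b,p,0)$. The runs are $p(p_ap)^k$ and $p(p_bp)^k$, so $\lambda=0$. Each visit has two possible label words over all letters, yet $k$ visits have only two in total and not $2^k$: all visits to a cell see the same letter.

**Example 6 (freezing is fatal).** Change the moves of $(p_a,a,p,\cdot)$ and $(p_b,b,p,\cdot)$ to $+1$. Now a run with $2k$ transitions spells the first $k$ letters of the input, so there are $2^k$ of them and $\lambda=\frac12$. On each fixed $w$ there is at most one run of each length, and only finitely many. If we fix the input in advance, the whole rate disappears.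

The way out has two parts. First, cut the tape into windows of a large length $m$ and record only how the computation passes between windows, leaving what happens inside a window open. By choosing where to cut, one can arrange that borders are crossed rarely; then the recorded path carries almost no information, and keeping the best path is nearly free. Second, fix the content of a window only if many steps take place in it. Fixing costs at most $m\log|\Sigma|$ per window, which is negligible per unit of time in a heavily used window. The lightly used windows are kept exactly, with their shared unknown letters, and they are few-visit windows, which a finite automaton can handle.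

## 4. Windows, macro-paths, and the price of keeping one path

Fix an integer $m\ge4$.

**Macro-tapes.** For $j\in\{0,\dots,m-1\}$ cut the tape between positions $b-1$ and $b$ for every $1\le b\le|w|+1$ with $b\equiv j\pmod m$. The tape becomes a sequence of *windows*. Interior windows have length $m$, the first and the last have length between $1$ and $m$, and an uncut tape is a single window of length at most $m$. The shapes $\sigma$ and their sets $U_\sigma$ of possible contents are:

* $\mathsf F_\ell$ (first, not last): $\vdash\Sigma^{\ell-1}$, $1\le\ell\le m$;
* $\mathsf I$ (interior): $\Sigma^m$;
* $\mathsf E_\ell$ (last, not first): $\Sigma^{\ell-1}\dashv$, $1\le\ell\le m$;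
* $\mathsf O_\ell$ (only): $\vdash\Sigma^{\ell-2}\dashv$, $2\le\ell\le m$.

A *macro-tape* is $\tau=(\sigma_1,\dots,\sigma_r)=\mathsf F_\ell\mathsf I^{r-2}\mathsf E_{\ell'}$ with $r\ge2$, or $\tau=(\mathsf O_\ell)$. Its possible contents are exactly the elements of $U_{\sigma_1}\times\cdots\times U_{\sigma_r}$: contents of different windows are independent. Always $1\le|U_\sigma|\le|\Sigma|^m$. Write $|\sigma|$ for the length of a window of shape $\sigma$. For instance, with $m=4$, $j=1$, $|w|=6$ the cuts are before positions $1$ and $5$, and $\tau=\mathsf F_1\mathsf I\mathsf E_3$.

**Macro-steps.** A *config* on $\tau$ is $(i,x,q)$: window index, cell of that window, state. A *step type* in shape $\sigma$ is $v=(x,q,d,\mathrm{exit},q')$ with duration $1\le d\le m$ and exit "cell $x'$" (internal), "left" or "right". Left exits are not available in shapes $\mathsf F,\mathsf O$, nor right exits in $\mathsf E,\mathsf O$. For $u\in U_\sigma$ let $W_u(v)\subseteq O^d$ be the set of label words of $d$ consecutive transitions that start in state $q$ at cell $x$ of a window with content $u$, such that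

* for an internal exit, the head stays in the window throughout and ends at cell $x'$ in state $q'$;
* for a left or right exit, the first $d-1$ transitions stay in the window and the $d$-th leaves it on that side, into state $q'$.

The leaving transition reads a cell of the window being left, so $W_u(v)$ depends only on $u$ and $v$. A step in window $i$ leads from $(i,x,q)$ to $(i,x',q')$, to $(i+1,1,q')$ or to $(i-1,|\sigma_{i-1}|,q')$, according to its exit. We say that it *departs in* window $i$.

In Example 2, the type $v=(1,p,m,\text{right},p')$ in shape $\mathsf I$ with $u=a^m$ has $W_u(v)$ equal to the set of all words in $\{y,z\}^m$ that end in $p'$. So $|W_u(v)|=2^{m-1}$: one step carries $m-1$ bits in time $m$.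

**Macro-paths.** A *macro-path* $\pi$ on $\tau$ is a sequence of consecutive steps from $(1,1,q_{\rm in})$ to a config with state in $F$. As $q_{\rm in}\notin F$, it is nonempty. Its length $|\pi|$ is the sum of its durations. If $v_1,\dots,v_k$ are the types of the steps departing in window $i$, in time order, put
$$N_i(\pi)=\Bigl|\bigcup_{u\in U_{\sigma_i}}W_u(v_1)\times\cdots\times W_u(v_k)\Bigr|\qquad(=1\text{ if }k=0).$$
The union stands outside the product because all visits share the content. In Example 5, for $v=(x,p,2,\text{cell }x,p)$, where $x$ holds a letter, used $k\ge1$ times, the union is $\{(p_ap)^k,(p_bp)^k\}$ and $N_i=2$. Call $\pi$ *feasible* if all $N_i(\pi)\ge1$; then let $f_i(\pi)=\log N_i(\pi)\ge0$ and $f(\pi)=\sum_if_i(\pi)$.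

**Product formula.** This says what $f$ counts. Let $\mathrm{Run}(\pi)$ be the set of label words of computations that follow $\pi$ on some content of $\tau$. Then
$$|\mathrm{Run}(\pi)|=\prod_iN_i(\pi). \tag{1}$$
Indeed, $\pi$ fixes the durations, so a label word determines the label word of each step. A family of label words, one per step, is realizable if and only if for each window some content $u$ realizes all the steps departing there, because a step uses only the content of the window in which it departs and contents of different windows can be chosen independently.

Let $V_m(n)$ be the maximum of $f(\pi)$ over feasible macro-paths of length $n$ on any macro-tape ($0$ if there are none). The maximum exists, because by (1) $f(\pi)$ is the logarithm of an integer between $1$ and $|O|^n$. Put $v_m=\limsup_nV_m(n)/n$. Let $H(p)=p\log\frac1p+(1-p)\log\frac1{1-p}$ be the binary entropy.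

**Lemma 1.** $v_m\le\lambda\le v_m+\eta_m$, where $\eta_m=H(2/m)+\frac2m\log((m+2)|Q|)$. Moreover $\eta_m\to0$ as $m\to\infty$.

*Proof.* **Step 1: the lower bound.** $\mathrm{Run}(\pi)$ consists of label words of accepting computations with $|\pi|$ transitions, so $V_m(n)\le\log S_n$ (both are $0$ if $S_n=0$). Hence $v_m\le\lambda$.

**Step 2: every accepting computation follows a macro-path with few steps.** Let $n\ge1$, $S_n\ge1$, and take an accepting computation with $n$ transitions. It starts at position $0$, so it visits only positions $\le n$. If $|w|>n+1$, we may replace $w$ by its prefix of length $n+1$ without affecting the computation. So assume $|w|\le n+1$. Each transition crosses at most one border between adjacent cells, and each border is cut for exactly one $j$. Summing over the $m$ values of $j$, the cut borders are crossed at most $n$ times in total, so for some $j$ at most $n/m$ transitions cross cut borders. Cut the computation in time after each such crossing; this gives at most $n/m+1$ nonempty intervals. Cut each interval, of length $L$ say, into at most $L/m+1$ pieces of length $\le m$. Inside an interval only the last transition can leave the window, so every piece is a step. The number of steps is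
$$k\le\frac nm+\Bigl(\frac nm+1\Bigr)=\frac{2n}m+1 .$$
The result is a feasible macro-path whose $\mathrm{Run}$ contains the given label word.

**Step 3: there are few such macro-paths.** There are at most $m(n+2)$ pairs $(j,|w|)$, hence at most that many $\tau$. Given $\tau$ and $k$, the macro-path is determined by the $k$ end times of its steps, the last of which is $n$ (at most $\binom n{k-1}$ choices), and for each step by its exit ($\le m+2$ choices) and end state; start configs follow one after the other. For $0<p\le\frac12$,
$$1\ge\sum_{i\le pn}\binom nip^i(1-p)^{n-i}\ge p^{pn}(1-p)^{(1-p)n}\sum_{i\le pn}\binom ni,$$
because $p/(1-p)\le1$. So $\sum_{i\le pn}\binom ni\le2^{H(p)n}$. We apply this with $p=2/m\le\frac12$. By (1), each macro-path has at most $2^{V_m(n)}$ label words, and therefore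
$$S_n\le m(n+2)\,2^{H(2/m)n}\,\bigl((m+2)|Q|\bigr)^{2n/m+1}\,2^{V_m(n)} . \tag{2}$$
Take logarithms (if $S_n=0$, then $\log S_n=0$ is still at most the logarithm of the right side), divide by $n$, and let $n\to\infty$. This gives $\lambda\le v_m+\eta_m$.

**Step 4: $\eta_m\to0$.** From $\ln\frac1{1-p}\le\frac p{1-p}$ we get $(1-p)\log\frac1{1-p}\le p\log e\le2p$, so $H(p)\le p(\log\frac1p+2)$, which tends to $0$ as $p\to0$. Also $\frac2m\log((m+2)|Q|)\to0$. $\square$

This is the point of the length $m$: recording crossings of rare borders costs only $\eta_m$. With $m=1$ and $O=Q$ every step would have duration $1$ and determine its label, and the corresponding maximum would be $0$ for every machine.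

It remains to compute $v_m$ approximately. For $K\ge1$ let $V^K(n)$ be defined like $V_m(n)$, but using only macro-paths with at most $K$ steps departing in each window, and let $v^K=\limsup_nV^K(n)/n$.

## 5. A finite automaton that reads windows

The purpose of this section is to compute $v^K$. We write what happens in one window as a letter of a finite alphabet and check that local consistency of letters gives one path, and not a path together with phantom cycles.

**Items.** Close each macro-path by a *halt item* of duration $0$ at its final config $(i,x,q)$, $q\in F$, with $W_u(\text{halt item})=\{\text{empty word}\}$ for all $u$; it does not change $N_i$. An *item* in shape $\sigma$ is a step type or a halt item, with start config $(x,q)$ (with $q\in F$ for a halt item), together with an *origin* in $\{S,N,L,R\}$. The origin tells how the path arrived: at the start ($S$), by an internal exit of the preceding step ($N$), from the left neighbor ($L$) or from the right neighbor ($R$).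

**Views.** A *view* consists of a shape $\sigma$ and a finite list of items $(o_k,v_k)$, $1\le k\le\ell$, $\ell\ge0$, such that:

* (V1) if $v_k$ exits internally to cell $x'$ in state $q'$, then $k<\ell$, $o_{k+1}=N$, and $v_{k+1}$ starts at $(x',q')$;
* (V2) if $o_k=N$, then $k>1$ and $v_{k-1}$ exits internally;
* (V3) origin $L$ requires start cell $1$; origin $R$ requires start cell $|\sigma|$; origin $S$ requires start config $(1,q_{\rm in})$ and $\sigma$ of kind $\mathsf F$ or $\mathsf O$;
* (V4) shapes $\mathsf F,\mathsf O$ have no left exits and no origin $L$; shapes $\mathsf E,\mathsf O$ have no right exits and no origin $R$.

**Border lists.** The list $\beta_R$ of a view contains, in the order of the items, an entry $(\leftarrow,q)$ for each item of origin $R$ with start state $q$, and an entry $(\to,q')$ for each right exit into $q'$; for one item the origin entry comes before the exit entry. Symmetrically, $\beta_L$ contains $(\to,q)$ for each item of origin $L$ with start state $q$ and $(\leftarrow,q')$ for each left exit into $q'$, the origin entry again before the exit entry.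

For instance, in Example 3 an interior window crossed once in each direction has the view with items ($L$; start $(1,\mathsf r)$, duration $m$, right exit into $\mathsf r$) and ($R$; start $(m,\mathsf l)$, duration $m$, left exit into $\mathsf l$), and $\beta_L=\beta_R=\bigl((\to,\mathsf r),(\leftarrow,\mathsf l)\bigr)$.

**Valid words.** A word of views is *valid* if its shapes form a macro-tape, $\beta_R(\mathrm{view}_i)=\beta_L(\mathrm{view}_{i+1})$ for all $i$, and in total exactly one item has origin $S$ and exactly one is a halt item.

The order of the lists matters. Suppose view $i$ had an item $e$ of origin $R$, start state $q$, with right exit into $q'$, and view $i+1$ an item $e'$ of origin $L$, start state $q'$, with left exit into $q$. As unordered data they match and form a cycle $e\to e'\to e$ belonging to no path. But $e$ contributes $(\leftarrow,q)$ before $(\to,q')$ to $\beta_R(\mathrm{view}_i)$, while $e'$ contributes $(\to,q')$ before $(\leftarrow,q)$ to $\beta_L(\mathrm{view}_{i+1})$. So if these are the only entries, the lists are different. The next claim shows that this works in general.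

**Assembly claim.** Every macro-path on $\tau$ yields a valid word of views with shapes $\tau$. Conversely, the items of any valid word form a single macro-path from the $S$-item to the halt item, and each view lists its items in the order in which this path visits them.

*Proof.* **Step 1: from paths to words.** List the items of each window in time order, with the origin telling where the path came from. Both $\beta_R(\mathrm{view}_i)$ and $\beta_L(\mathrm{view}_{i+1})$ list the crossings of the common border in time order: a crossing between two successive items of the path is the exit entry of the earlier and the origin entry of the later. Conditions (V1)–(V4) are immediate from the definition of steps.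

**Step 2: the successor map.** For a valid word we define $\mathrm{next}$ on non-halt items. For an internal exit, it is the following item of the view. For a right exit in view $i$ that gives the $p$-th entry $(\to,q')$ of $\beta_R(\mathrm{view}_i)$, it is the item of origin $L$ in view $i+1$ that gives the $p$-th entry of $\beta_L(\mathrm{view}_{i+1})$; by (V3) this item starts at cell $1$, in state $q'$. Left exits are symmetric. By (V1) and (V2), internal exits correspond one-to-one to items of origin $N$. By (V4), right exits occur only in views that have a right neighbor and origins $L$ only in views that have a left neighbor, so the matching of the lists makes right exits correspond one-to-one to items of origin $L$; likewise left exits and origin $R$. Hence $\mathrm{next}$ is a bijection from the non-halt items onto the non-$S$ items, and each step leads to the start config of its successor. So the items form one path from the $S$-item to the halt item, together possibly with cycles. By (V3) the $S$-item lies in the first view and starts at $(1,1,q_{\rm in})$.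

**Step 3: no cycles.** We construct a linear order along which $\mathrm{next}$ increases. Let $X_i$ be the set of items of view $i$ together with the entries of its two border lists, linearly ordered by placing each origin entry just before its item and each exit entry just after its item. Identify matched entries of neighboring views. Then $X_i\cap X_{i+1}$ is the set of entries of the common border, on which both orders agree, and $X_i\cap X_j=\emptyset$ for $|i-j|\ge2$. Two linear orders on finite sets that agree on the intersection have a common linear extension on the union: between consecutive common elements, and before the first and after the last, put first the elements of one set, then those of the other. Apply this successively to $X_1\cup\dots\cup X_i$ and $X_{i+1}$, whose intersection is $X_i\cap X_{i+1}$. This gives a linear order on $X_1\cup\dots\cup X_r$ that extends all the given ones. In it $e<\mathrm{next}(e)$ always: directly if the exit is internal, and otherwise because $e<$ the crossing entry $<\mathrm{next}(e)$. So there are no cycles, and the path visits all items in increasing order. $\square$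

**Lemma 2.** There is a constant $c$ with $V^K(n)\le v^Kn+c$ for all $n$, and $v^K$ can be computed to any prescribed precision.

*Proof.* **Step 1: translate $V^K$ into words.** Take as alphabet the views with at most $K$ step items, at most one halt item, and $N(\mathrm{view})\ge1$, where $N(\mathrm{view})$ is computed from the items by the definition of $N_i$, by finite enumeration. The alphabet is finite. Give each view the weight $f=\log N\ge0$ and the time $t=$ the sum of its durations. A view with $t=0$ has no step items, so it has $f=0$. By the Assembly claim, $V^K(n)$ is the maximum of the total weight over valid words of total time $n$ ($0$ if there are none).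

**Step 2: the automaton.** Validity is checked by a finite automaton with a fresh initial state, whose other states record the last view and the numbers ($\le1$) of $S$-items and halt items seen. A transition reading a view carries its weight and time and is present if the shapes may be adjacent (the first view having kind $\mathsf F$ or $\mathsf O$) and the border lists match. A state is accepting if its last view has kind $\mathsf E$ or $\mathsf O$ and both numbers are $1$. Trim: keep only states on some path from the initial state to an accepting state. Let $\rho$ be the maximum of $f(Z)/t(Z)$ over the simple cycles $Z$ with $t(Z)>0$, and $\rho=0$ if there are none.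

**Step 3: $v^K=\rho$.** Every simple cycle satisfies $f\le\rho t$, since $t=0$ forces $f=0$. An accepting path decomposes into a simple path, whose weight is at most some constant $c\ge0$, and simple cycles. Hence $V^K(n)\le\rho n+c$ for all $n$. Conversely, if there is a cycle with $t>0$, a best one lies on an accepting path, and iterating it there gives lengths $n\to\infty$ with $V^K(n)\ge\rho n-O(1)$. If there is no cycle with $t>0$, the total times of valid words are bounded, so $v^K=0=\rho$. Thus $v^K=\rho$ in all cases, and the bound of the lemma holds. Moreover $\rho$ is a maximum of finitely many quotients of sums of logarithms of positive integers by positive integers, so it can be computed to any precision. $\square$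

In Example 2, the march with one step per window shows $v^1\ge(m-1)/m$: start in $\mathsf F_\ell$ with $2\le\ell\le m-1$, where the two forced steps and $\ell-1$ letters form one step of duration $\ell+1\le m$; then cross interior windows, each with weight $m-1$ and time $m$; then halt on arrival in the last window.

## 6. Freezing the heavily used windows

For a content $u$ of a window and a step type $v$ with $W_u(v)\ne\emptyset$ put $g_u(v)=\log|W_u(v)|\ge0$. A macro-path is *feasible under* a content $u=(u_1,\dots,u_r)$ of $\tau$ if $W_{u_i}(v)\neq\emptyset$ for every step $v$ departing in window $i$, for all $i$. For a collection $X$ of such steps, $g_u(X)$ is the sum of their $g$-values.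

**Price of freezing.** Let $v_1,\dots,v_k$ be the steps departing in window $i$. The union defining $N_i$ contains each product $\prod_hW_u(v_h)$, and its size is at most $|U_{\sigma_i}|$ times that of the largest one. So
$$f_i\ge\sum_hg_u(v_h)\quad\text{for every }u\in U_{\sigma_i}\text{ with all }W_u(v_h)\ne\emptyset, \tag{3}$$
$$f_i\le\log|U_{\sigma_i}|+\max_u\sum_hg_u(v_h), \tag{4}$$
the maximum being over the same $u$, which exist if $N_i\ge1$. In Example 5, with $k$ repeated steps at a cell, $f_i=1$ and all $g_u=0$: the difference is paid once, however large $k$ is. After freezing, weights are additive, so loops may be cut out or repeated.

**Loops.** A *loop* of a macro-path is a nonempty block $C$ of consecutive steps whose start config equals its end config; $|C|$ is its duration. Let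
$$\mu=\sup\frac{g_u(C)}{|C|}$$
over all $\tau$, all contents $u$, all macro-paths $\pi$ on $\tau$ feasible under $u$, and all loops $C$ of $\pi$ ($\mu=0$ if there are none). As $W_u(v)\subseteq O^d$, $0\le\mu\le\log|O|$. In Example 1, the step of duration $m$ from state $y$ at the first letter back to itself has $2^{m-1}$ label words, so $\mu\ge(m-1)/m$.

**Lemma 3.** Let $\varepsilon>0$, let $T\ge1$ be an integer with $T\ge m\log|\Sigma|/\varepsilon$, and let $K=(2T-1)m|Q|$. Then
$$\max(\mu,v^K)\le v_m\le\max(\mu,v^K)+\varepsilon .$$

*Proof.* **Step 1: the lower bound, by pumping.** $v^K\le v_m$ is trivial, and $v_m\ge0$. If $\pi=\pi_1C\pi_2$ is feasible under $u$ with $C$ a loop, then so is $\pi_1C^N\pi_2$ for each $N\ge1$. Summing (3) over windows gives $f(\pi_1C^N\pi_2)\ge Ng_u(C)$, while the length is $|\pi_1|+N|C|+|\pi_2|$. Letting $N\to\infty$, $v_m\ge g_u(C)/|C|$. Hence $v_m\ge\mu$.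

**Step 2: freeze where it is cheap.** Let $\pi$ be feasible of length $n$. Call a window type B if at least $T$ steps depart in it, and type A otherwise. Every step has duration $\ge1$, so there are at most $n/T$ B-windows. For each B-window choose $u_i$ attaining the maximum in (4). For each A-window choose any $u_i$ making all its steps feasible; this choice only certifies feasibility, and we keep the full $f_i$ there (Example 6 shows why). Then $\pi$ is feasible under $u=(u_i)$. Call steps departing in B-windows B-steps, and the others A-steps. By (4) for the B-windows,
$$f(\pi)\le\tfrac nT\,m\log|\Sigma|+\sum_{i\in A}f_i(\pi)+g_u(\text{B-steps of }\pi)\le\varepsilon n+\sum_{i\in A}f_i(\pi)+g_u(\text{B-steps of }\pi). \tag{5}$$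

**Step 3: cut out loops of B-steps.** Keep the labels A/B and the content $u$ fixed. While some block of consecutive B-steps contains two steps with the same start config, delete the loop from the first of them (inclusive) to the second (exclusive). The number of steps drops, so this stops. Every intermediate path is a macro-path feasible under $u$, so each deleted loop $C$ satisfies $g_u(C)\le\mu|C|$. Let $\pi'$ be the final path and $n'$ its length. The deleted loops consist of B-steps, so the step lists of A-windows are unchanged and $f_i(\pi')=f_i(\pi)$ for $i\in A$. By (3) for the B-windows,
$$f(\pi')\ge\sum_{i\in A}f_i(\pi)+g_u(\text{B-steps of }\pi').$$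
With (5), and since the $g_u$-values of the deleted loops add up to at most $\mu(n-n')$,
$$f(\pi)\le\varepsilon n+\mu(n-n')+f(\pi'). \tag{6}$$

**Step 4: in $\pi'$ at most $K$ steps depart in each window.** For A-windows the number is at most $T-1\le K$. Consider a maximal stretch of consecutive B-windows on the tape. Consecutive steps depart in windows whose indices differ by at most $1$. So each maximal block (in time) of consecutive B-steps of $\pi'$ stays in one stretch. Unless the block starts $\pi'$, it is immediately preceded by an A-step, which departs in one of the at most two A-windows adjacent to the stretch. Distinct blocks have distinct preceding A-steps, and each A-window has at most $T-1$ of them. So at most $1+2(T-1)=2T-1$ maximal blocks lie in a given stretch. Within a block the start configs are pairwise distinct, for otherwise Step 3 would have continued, and a window has at most $m|Q|$ configs. Hence at most $(2T-1)m|Q|=K$ steps depart in each B-window.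

**Step 5: conclude.** By Step 4 and Lemma 2, $f(\pi')\le V^K(n')\le v^Kn'+c$ with $c$ independent of $\pi$. By (6),
$$f(\pi)\le\varepsilon n+\mu(n-n')+v^Kn'+c\le\bigl(\varepsilon+\max(\mu,v^K)\bigr)n+c .$$
So $V_m(n)\le(\varepsilon+\max(\mu,v^K))n+c$ for all $n$. Divide by $n$ and let $n\to\infty$. $\square$

Step 4 is why loops are cut only inside blocks of B-steps: the few A-steps near a stretch limit how often it can be entered, and between entries no config repeats.

## 7. The best loop over all inputs

The number $\mu$ is a supremum over infinitely many inputs. We compute it as a cycle ratio of a second automaton. First we bound the number of steps per window.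

**Lemma 4.** The supremum defining $\mu$ does not change if it is restricted to $\pi=\pi_1C\pi_2$ in which each of $\pi_1,C,\pi_2$ has pairwise distinct start configs. In such $\pi$ at most $3m|Q|$ steps depart in each window.

*Proof.* Fix $\tau,u$ and consider the finite directed multigraph of configs on $\tau$, with one edge for each step $v$ (departing in window $i$, say) with $W_{u_i}(v)\ne\emptyset$. A loop $C$ is a closed walk, which decomposes into simple cycles. As $g_u$ and duration are additive, some simple cycle $C'$ among them has ratio at least that of $C$. A config $c'$ on $C'$ lies on $C$, so it is reachable from $(1,1,q_{\rm in})$ and can reach a config with state in $F$. Choose simple paths $\pi_1,\pi_2$ for both, possibly empty, start $C'$ at $c'$, and replace $\pi$ by $\pi_1C'\pi_2$. The last statement holds because a window has at most $m|Q|$ configs. $\square$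

An automaton reading windows has to recognize which steps belong to $C$, and that $C$ is really closed. The marks below do this: since $C$ starts and ends at the same config, both events happen in the same window and can be compared there.

**Lemma 5.** $\mu$ can be computed to any prescribed precision.

*Proof.* **Step 1: enriched views.** An *enriched view* is a view with at most $3m|Q|$ step items and at most one halt item, together with a content $u\in U_\sigma$ such that $W_u(v)\ne\emptyset$ for all its steps, and for each item a *mark* in $\{1,2,3\}$ (meaning: belongs to $\pi_1$, $C$, $\pi_2$) and a *predecessor mark* $pm\in\{\bot,1,2,3\}$. Call an item a *C-start* if its mark is $2$ and $pm\in\{1,\bot\}$, and a *C-end* if its mark is $3$ and $pm=2$. We require: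

* (E1) $pm=\bot$ iff the origin is $S$, and then the mark is $1$ or $2$;
* (E2) if $pm\ne\bot$, then $pm\le\text{mark}\le pm+1$;
* (E3) if $o_k=N$, then $pm_k=\text{mark}_{k-1}$;
* (E4) a halt item has mark $3$;
* (E5) the view contains either no C-start and no C-end, or exactly one of each, and these two have the same start config $(x,q)$.

Border entries additionally carry a mark: an exit entry carries the mark of its item, and an origin entry ($L$ or $R$) carries the $pm$ of its item. Valid words are defined as before, with these extended border lists.

For example, let $m=4$ in Example 1 and $w=aa$, so that $\mathsf O_4$ with content $\vdash aa\dashv$ is a macro-tape. The forced steps can be one step from $(1,q_{\rm in})$ to $(2,y)$ of duration $2$. Let it be followed by the loop of duration $4$ from $(2,y)$ to itself and the halt item at $(2,y)$. The enriched view has origins $S,N,N$, marks $1,2,3$ and predecessor marks $\bot,1,2$. The C-start is the second item and the C-end is the halt item, both at $(2,y)$.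

**Step 2: valid enriched words correspond to loops.** We claim that they correspond to pairs ($u$, $\pi_1C\pi_2$ feasible under $u$) with $C$ a nonempty loop and at most $3m|Q|$ steps departing in each window.

Given such a pair, mark the items by the part they belong to, give the halt item mark $3$, and let $pm$ be the mark of the preceding item of the path ($\bot$ for the $S$-item). Since $C$ is nonempty, the first mark is $1$ or $2$ and marks increase by at most $1$, so (E1)–(E4) hold and the border marks match. The C-start is the first item of $C$ and the C-end is the first item of $\pi_2$ followed by the halt item; they have the same start config, hence lie in the same view, and (E5) holds.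

Conversely, take a valid enriched word. After forgetting marks, the Assembly claim shows that all items lie on one path. By (E3) and the matching of the border lists, $pm(\mathrm{next}(e))=\text{mark}(e)$. By (E1), (E2) and (E4), the marks along the path start at $1$ or $2$, are nondecreasing with increments $\le1$, and end at $3$. So the mark-$2$ items form a nonempty contiguous block, its first item is the only C-start, and the first mark-$3$ item is the only C-end. The halt item has mark $3$, so all mark-$2$ items are steps. By (E5) the C-start and the C-end lie in the same view and have the same start config. The block ends at the start config of the C-end. Thus the mark-$2$ items form a nonempty loop $C$.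

**Step 3: $\mu$ as a supremum over words.** Give an enriched view the weight $G=\sum g_u(v)$ and the time $t=\sum d$, both over its mark-$2$ step items. If $t=0$, then $G=0$. Every valid word has $t\ge1$. By Step 2 and Lemma 4, $\mu$ is the supremum of $G/t$ over valid enriched words ($0$ if there are none).

**Step 4: $\mu$ as a cycle ratio.** Here we want ratios of whole words and not only long-run ratios, so we close words up. Build the finite automaton for validity as in Lemma 2, with a fresh initial state without incoming transitions and states recording the last enriched view and the numbers of $S$-items and halt items. Trim it and add *back edges* of weight and time $0$ from all accepting states to the initial state. Let $\rho'$ be the maximum of $G(Z)/t(Z)$ over simple cycles $Z$ of the resulting graph with $t(Z)>0$. If there are no valid words, $\mu=0$. Otherwise: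

* Each accepted word gives, with a back edge, a closed walk, which decomposes into simple cycles; those with $t=0$ have $G=0$, and the others satisfy $G\le\rho't$. So $G/t\le\rho'$ for every valid word, and $\mu\le\rho'$. (Such cycles with $t>0$ exist, as the word has $t\ge1$.)
* A simple cycle using a back edge passes through the initial state once, so it uses only one back edge. Deleting this edge leaves the path of an accepted word with the same $G/t$. A simple cycle not using back edges lies on an accepting path, and iterating it there gives valid words whose ratios tend to that of the cycle. So $\rho'\le\mu$.

Hence $\mu=\rho'$, again a maximum of finitely many quotients of sums of logarithms of positive integers by positive integers. $\square$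

## 8. The algorithm and its running time

*Proof of Theorem 1.* **Step 1: choose the parameters.** Given $\varepsilon$, find $m\ge4$ with $\eta_m\le\varepsilon/4$. This is effective, because $H(2/m)\le\frac2m(\log\frac m2+2)$ and logarithms have computable rational upper bounds. Let $T=1+\lceil4m\lceil\log|\Sigma|\rceil/\varepsilon\rceil$ and $K=(2T-1)m|Q|$.

**Step 2: approximate.** By Lemma 1, and by Lemma 3 with $\varepsilon/4$ in place of $\varepsilon$,
$$\max(\mu,v^K)\le v_m\le\lambda\le v_m+\tfrac\varepsilon4\le\max(\mu,v^K)+\tfrac\varepsilon2 . \tag{7}$$
By Lemmas 2 and 5, compute a rational within $\varepsilon/4$ of $\max(\mu,v^K)$ and output it. Its error is at most $\frac\varepsilon4+\frac\varepsilon2=\frac{3\varepsilon}4$. The only property of $\Sigma$ used is that it is finite and nonempty, so this covers all 2NFAs, and in particular the unary ones.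

**Step 3: the time bound.** We may assume $\varepsilon\le1$ and replace $\varepsilon$ by a power of $2$ in $(\varepsilon/2,\varepsilon]$. The numbers $m,T,K$ are polynomial in $|Q|,\log|\Sigma|,1/\varepsilon$. A view is a list of at most $K+1$ items, each with polynomially many possibilities, and an enriched view has one of at most $|\Sigma|^m$ contents and finitely many marks per item. So the number of (enriched) views is $2^{\mathrm{poly}}$. To find $N(\mathrm{view})$, run through at most $|O|^{Km}$ tuples of words and $|\Sigma|^m$ contents, testing membership in each $W_u(v)$ by subset simulation: keep the set of pairs (cell, state) that are possible after each label. The numbers $|W_u(v)|$ are found similarly.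

Replace the logarithms $f(\mathrm{view})$ and $g_u(v)$ by nonnegative rationals within $\varepsilon/16$, keeping the value $0$ where the time is $0$. Each replaced value belongs to a view (resp. step) of time $\ge1$, so on a cycle of time $t>0$ at most $t$ values are replaced, and its ratio changes by at most $\varepsilon/16$. The maximum cycle ratio lies in $[0,\log|O|+\varepsilon/16]$. For rational $r\ge0$ it exceeds $r$ if and only if there is a cycle of positive total weight $f-rt$ (resp. $G-rt$), since cycles with $t=0$ have weight $0$. Bellman–Ford decides this in time polynomial in the size of the graph, and bisection to precision $\varepsilon/16$ finishes: the total error is at most $\varepsilon/8\le\varepsilon/4$. $\square$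

## 9. Why fixed inputs and bounded visits together give the whole rate

*Proof of Theorem 2.* **Step 1: the easy inequality.** The label words counted on the right are among those counted for $\lambda$, so "$\ge$" holds. The normalization prefixes two forced steps whose configurations are never revisited and whose labels are fixed, so it changes neither side, and we work with the normalized machine.

**Step 2: reduce to $\mu$ and $v^K$.** Fix $\varepsilon>0$, take $m\ge4$ with $\eta_m\le\varepsilon$ and $T,K$ as in Lemma 3. By Lemmas 1 and 3, $\lambda\le2\varepsilon+\max(\mu,v^K)$.

**Step 3: $\mu\le\sup_w\lambda_w$.** If there are no loops, then $\mu=0$, and $\lambda_w\ge0$. Otherwise the pumped macro-paths $\pi_1C^N\pi_2$ of Lemma 3 are followed on the fixed content $u$ by accepting computations with at least $2^{Ng_u(C)}$ label words of length $|\pi_1|+N|C|+|\pi_2|$. The input is nonempty, because it carries an accepting computation. Hence $\lambda_w\ge g_u(C)/|C|$ for this $w$.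

**Step 4: $v^K\le\lambda_{(Km+1)}$.** Consider a computation that follows a macro-path with at most $K$ steps departing in each window. Every visit to a configuration, except one at the final time, is the start of a transition, and this transition belongs to a step departing in the window of that configuration. There are at most $K$ such steps, each with at most $m$ transitions. So each configuration is visited at most $Km+1$ times. By (1), a feasible such macro-path $\pi$ contributes $2^{f(\pi)}$ label words to the count for $\lambda_{(Km+1)}$, and the claim follows.

So $\lambda\le2\varepsilon+\max(\sup_w\lambda_w,\sup_K\lambda_{(K)})$ for every $\varepsilon>0$. Let $\varepsilon\to0$. $\square$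

## 10. Probabilistic automata inside the rate

We return to unnormalized 2NFAs with $O=Q$. The supremum over inputs in Theorem 2 can hide an undecidable question, which gives Theorem 3. We use the following known theorem (A. Paz, *Introduction to Probabilistic Automata*, 1971; see also O. Madani, S. Hanks, A. Condon, *Artificial Intelligence* 147, 2003; H. Gimbert, Y. Oualhadj, ICALP 2010). Given a probabilistic automaton with states $P=\{1,\dots,d\}$, rational stochastic matrices $A_a$ ($a\in\Sigma$), initial state $1$ and final set $Z$, it is undecidable whether some word $w$ has
$$p(w)=\sum_{z\in Z}(A_w)_{1z}>\tfrac12 ,$$
where $A_w$ is the product of the matrices along $w$. The empty word can be tested directly, so the same holds with $w\in\Sigma^+$.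

*Proof of Theorem 3.* **Step 1: the machine.** The idea is to let the machine tour the tape again and again, with about $2p(w)D^{l+1}$ possible ways per tour, so that $p(w)=\frac12$ is the threshold. Choose $D\ge2$ such that all $B_a=DA_a$ are integral, and an even $R\ge2$ with $|\Sigma|\le D^{R/2}$. Define $M$ over $\Sigma$ with $F=\{\mathrm{acc}\}$, initial state $q_0$, and the following transitions ($a\in\Sigma$):

* $q_0$ on $a$: to $b_0$, move $-1$.
* For $0\le c<R/2$: $b_c$ on $\vdash$: to $h_{c+1}$, move $+1$.
* For $1\le c\le R/2$: $h_c$ on $a$: to $h_c$, $+1$; $h_c$ on $\dashv$: to $b_c$, $-1$; $b_c$ on $a$: to $b_c$, $-1$.
* $b_{R/2}$ on $\vdash$ and $\mathrm{ret}$ on $\vdash$: to $(1,1)$, $+1$; or to $\mathrm{acc}$, $0$.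
* $(i,e)$ on $a$ ($i\in P$, $1\le e\le D$): to $(j,e')$, $+1$, for $j\in P$ and $1\le e'\le(B_a)_{ij}$.
* $(j,e)$ on $\dashv$ with $j\in Z$: to $(\mathrm{ret},e')$, $-1$, for $1\le e'\le2D$.
* $(\mathrm{ret},e')$ on $a$ and $\mathrm{ret}$ on $a$: to $\mathrm{ret}$, $-1$.

**Step 2: count the runs on one input.** On $w$ with $|w|=l\ge1$, an accepting computation consists of one step to $\vdash$, then $R/2$ deterministic tours from $\vdash$ to $\dashv$ and back, then $k\ge0$ productive tours, then one step into $\mathrm{acc}$. Each tour takes $2(l+1)$ steps, so there are
$$N=2+(R+2k)(l+1) \tag{8}$$
transitions. Different nondeterministic choices on the same $w$ give different state sequences, because the choices are recorded in the states. A productive tour goes from $(1,1)$ through $(B_w)_{1z}$ state sequences to $\dashv$ in a state $(z,e)$, and then has $2D$ choices if $z\in Z$. So it can be performed in $2D\sum_{z\in Z}(B_w)_{1z}=2p(w)D^{l+1}$ ways, since $B_w=D^lA_w$. Hence for given $w,k$ there are exactly $(2p(w)D^{l+1})^k$ accepting runs.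

**Step 3: if $p(w)\le\frac12$ for all $w\in\Sigma^+$, then $\lambda\le\frac12\log D$.** Here the $R/2$ deterministic tours pay for the sum over inputs, since $|\Sigma|^l\le D^{R(l+1)/2}$. The number of accepting runs with $N$ transitions is at most
$$\sum_{(l,k):\,(R+2k)(l+1)=N-2}|\Sigma|^lD^{k(l+1)}\le\sum_{(l,k)}D^{(R/2+k)(l+1)}\le N\,D^{N/2}.$$
Indeed each term of the second sum equals $D^{(N-2)/2}$, and $l<N$ determines $k$. So $\lambda\le\frac12\log D$.

**Step 4: if $p(w)>\frac12$ for some $w$ with $|w|=l\ge1$, then $\lambda>\frac12\log D$.** Letting $k\to\infty$ on this $w$,
$$\lambda\ge\frac{\log(2p(w)D^{l+1})}{2(l+1)}=\tfrac12\log D+\frac{\log(2p(w))}{2(l+1)}>\tfrac12\log D .$$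
So deciding $\lambda\le\frac12\log D$ would decide the undecidable problem above. $\square$

To see the numbers in the smallest case, take $P=Z=\{1\}$, $\Sigma=\{a\}$, $A_a=(1)$, $D=2$, $R=2$. Then $p(w)=1$ for all $w$. On $w=a$ a productive tour has $4$ steps. It enters $(1,1)$, chooses $(1,1)$ or $(1,2)$ on the letter, chooses one of $4$ states $(\mathrm{ret},e')$ on $\dashv$, and returns. That makes $8=2\cdot1\cdot2^2$ ways in time $4$, so $\lambda\ge\frac34$, above the threshold $\frac12\log2=\frac12$.
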